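# Game Logic is strictly weaker than the two-variable $\mu$-calculus

## 1. A two-variable sentence that no game formula defines

Fix a countably infinite set $\mathrm{Prop}$ of proposition letters, a separate countably infinite set $\mathrm{Var}$ of fixpoint variables, and a non-empty set $\mathrm{Act}$ of atomic actions. Models are Kripke models $\mathbb S=(S,(R_a)_{a\in\mathrm{Act}},V)$, where $V$ assigns a subset of $S$ to each letter. The logics $\mathrm{GL}$ (Game Logic, due to Parikh) and $\mu\mathrm{ML}[2]$ (the modal $\mu$-calculus with at most two fixpoint variables) are recalled in Section 2. Here is the result of the talk.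

Fix $a\in\mathrm{Act}$ and letters $p\ne q$. Write $\Diamond=\langle a\rangle$, $\Box=\neg\langle a\rangle\neg$, and
$$c_0=\neg p\wedge\neg q,\qquad c_1=p\wedge\neg q,\qquad c_2=q .$$
Every state $s$ of every model satisfies exactly one $c_\alpha$; we call $\alpha=\mathrm{col}(s)$ its *colour*. With $U_\alpha=c_\alpha\wedge\Diamond(c_\alpha\wedge x)\wedge\Diamond(c_\alpha\wedge y)$ put
$$\begin{aligned}F(x,y)&=[c_0\wedge\Diamond U_1\wedge\Diamond(c_1\wedge x)]\vee[c_1\wedge\Diamond(c_2\wedge x)\wedge\Diamond U_2]\vee[c_2\wedge\Diamond U_0\wedge\Diamond(c_0\wedge y)],\\
G(x,y)&=[c_0\wedge\Diamond(c_2\wedge y)\wedge\Diamond U_2]\vee[c_1\wedge\Diamond U_0\wedge\Diamond(c_0\wedge x)]\vee[c_2\wedge\Diamond U_1\wedge\Diamond(c_1\wedge x)],\\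
\varphi&=c_0\wedge\nu x.F\bigl(x,\nu y.G(x,y)\bigr).\end{aligned}$$
Let $K$ be the directed graph whose vertices are the nine words $\alpha\beta$ with $\alpha,\beta\in\{0,1,2\}$, with $\mathrm{col}(\alpha\beta)=\alpha$ and the edges

- $00\to01,02$; $\;01\to11,12$; $\;02\to21,22$;
- $10\to00,01$; $\;11\to10,12$; $\;12\to20,22$;
- $20\to00,02$; $\;21\to11,12$; $\;22\to20,21$.

A *simulation* of $K$ in $\mathbb S$ is a set $Z\subseteq K\times S$ such that $(k,s)\in Z$ implies $\mathrm{col}(k)=\mathrm{col}(s)$ and, for each edge $k\to k'$ of $K$, there is $s'$ with $sR_as'$ and $(k',s')\in Z$. Write $k\preceq s$, "$s$ simulates $k$", if some simulation contains $(k,s)$.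

**Theorem 1.** The formula $\varphi$ is a sentence of $\mu\mathrm{ML}[2]$, and $\varphi$ holds at $s$ iff $01\preceq s$. No $\mathrm{GL}$ formula is equivalent to $\varphi$, even over finite models. Hence $\mathrm{GL}\subsetneq\mu\mathrm{ML}[2]$.

The second sentence will come from a stronger statement: a $\mathrm{GL}$ formula cannot even *separate* the states that simulate a given vertex from the states that simulate no vertex at all.

**Theorem 2 (inseparability).** For $k_0\in K$ there is no $\mathrm{GL}$ formula $\psi$ such that, over finite models,
$$k_0\preceq s\ \Rightarrow\ s\models\psi\ \Rightarrow\ \exists k\in K\ (k\preceq s).$$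

Given the first sentence of Theorem 1, the rest follows from Theorem 2 with $k_0=01$. A $\mathrm{GL}$ formula $\psi$ equivalent to $\varphi$ over finite models would be true exactly at the states with $01\preceq s$, so it would satisfy both implications. The inclusion $\mathrm{GL}\subseteq\mu\mathrm{ML}[2]$ is a known fact, which we shall also be able to read off in Section 6.

What does the theorem say in plain words? Game Logic talks about games built from atomic moves with choice, composition, iteration and role swapping. Its formulas translate into fixpoint formulas with two variables. Berwanger showed that the variable hierarchy of the $\mu$-calculus is strict, so $\mathrm{GL}$ is strictly below the full $\mu$-calculus. This leaves the question whether every two-variable sentence can be written as a game. The theorem answers no, with a sentence that uses one action, two letters and only greatest fixpoints.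

## 2. The two logics

**Definition (the modal $\mu$-calculus).** The formulas of $\mu\mathrm{ML}$ are
$$\varphi::=p\mid x\mid\neg\varphi\mid\varphi\vee\varphi\mid\langle a\rangle\varphi\mid\mu x.\varphi ,$$
where in $\mu x.\varphi$ the variable $x$ occurs only positively in $\varphi$ (under an even number of negations). The formula $\varphi$ then defines a monotone operator on subsets of $S$, and $\mu x.\varphi$ denotes its least fixpoint; $\nu x.\chi=\neg\mu x.\neg\chi[\neg x/x]$ denotes the greatest. We consider sentences, in which every variable from $\mathrm{Var}$ is bound. $\mu\mathrm{ML}[k]$ consists of the formulas that use at most $k$ distinct fixpoint variables, where a variable may be re-bound any number of times. Proposition letters do not count.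

For example $\nu x.\Diamond x$ says "there is an infinite $a$-path", and $\mu x.(p\vee\Diamond\mu x.(q\vee\Diamond x))$ is in $\mu\mathrm{ML}[1]$ in spite of its two binders. We use the Knaster–Tarski theorem: the greatest fixpoint of a monotone operator $O$ is the union of all $X$ with $X\subseteq O(X)$. So to show $X\subseteq\nu x.O(x)$ it is enough to show $X\subseteq O(X)$.

**Definition (Game Logic).** Formulas and games are given by
$$\varphi::=p\mid\neg\varphi\mid\varphi\vee\varphi\mid\langle\gamma\rangle\varphi,\qquad \gamma::=a\mid\varphi?\mid\gamma;\gamma\mid\gamma\cup\gamma\mid\gamma^*\mid\gamma^d .$$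
$\langle\gamma\rangle\varphi$ holds at $s$ iff Angel has a strategy in the game $\gamma$ from $s$ that ensures that the play ends in a state satisfying $\varphi$. In $a$ Angel moves along $R_a$; in $\varphi?$ she loses if $\varphi$ fails; $;$ is sequential composition; in $\cup$ Angel chooses; in $\gamma^*$ Angel decides how often to iterate (finitely often); in $\gamma^d$ the players swap roles. Equivalently, on Kripke models, $\langle a\rangle\varphi$ has its modal meaning and

- $\langle\psi?\rangle\varphi\equiv\psi\wedge\varphi$, $\quad\langle\gamma_1;\gamma_2\rangle\varphi\equiv\langle\gamma_1\rangle\langle\gamma_2\rangle\varphi$, $\quad\langle\gamma_1\cup\gamma_2\rangle\varphi\equiv\langle\gamma_1\rangle\varphi\vee\langle\gamma_2\rangle\varphi$,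
- $\langle\gamma^*\rangle\varphi\equiv\mu x.(\varphi\vee\langle\gamma\rangle x)$ with $x$ not occurring in $\varphi$ or $\gamma$, $\quad\langle\gamma^d\rangle\varphi\equiv\neg\langle\gamma\rangle\neg\varphi$.

Three small examples. $\langle a^*\rangle p\equiv\mu x.(p\vee\Diamond x)$ says that $p$ is reachable. $\langle(a^*)^d\rangle p\equiv\neg\mu x.(\neg p\vee\Diamond x)\equiv\nu x.(p\wedge\Box x)$ says that $p$ holds at all reachable states. And $\langle((a^d)^*)^d\rangle\top\equiv\neg\mu x.(\bot\vee\Box x)\equiv\nu x.\Diamond x$.

In these examples the fixpoint has a fixed shape: an exit formula, joined by one connective to a loop formula. Look at $\varphi$ in this light. Its inner part $\nu y.G(x,y)$ mixes the inner variable $y$ and the outer variable $x$ in the same brackets. Theorem 1 says that this particular mixing cannot be rewritten away.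

## 3. A nine-vertex coloured graph

Read a vertex $\alpha\beta$ as "my colour is $\alpha$, and my successors have colour $\beta$". The edges of $K$ are given by a rule: $\alpha\beta\to\beta\gamma$ iff $\gamma\neq f(\alpha\beta)$, where $f(\alpha\beta)=\alpha$ if $\alpha\le\beta$, and $f(\alpha\beta)$ is the third letter, different from $\alpha$ and $\beta$, if $\alpha>\beta$. So of the three words starting with $\beta$, exactly one is forbidden; for example $f(20)=1$, so $20\to00,02$.

Unions of simulations are simulations, so $\preceq$ is itself the largest simulation. Moreover
$$k\preceq s\iff \mathrm{col}(k)=\mathrm{col}(s)\text{ and for each }k\to k'\text{ there is }s'\text{ with }sR_as',\ k'\preceq s'. \tag{1}$$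
The direction $\Rightarrow$ is the simulation condition. For $\Leftarrow$, adding $(k,s)$ to $\preceq$ gives a simulation.

Some cases by hand. Every vertex has successors, so a state without $R_a$-successors simulates nothing. A model with three states $0,1,2$ of these colours and *all* nine edges simulates everything: $Z=\{(\alpha\beta,\alpha)\}$ is a simulation, since $\alpha\beta\to\beta\gamma$ is answered by moving from $\alpha$ to $\beta$. Now delete the three loops. No state has a successor of its own colour, so no $\alpha\alpha$ is simulated. Every $\alpha\beta$ with $\alpha\ne\beta$ has $\beta\beta$ as a successor, as $f(\alpha\beta)\neq\beta$. By (1) it is not simulated either, so nothing is.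

Call $D\subseteq K$ a *transversal* if its elements have pairwise distinct colours. We shall use three properties of $K$.

**Lemma 1.**

* (K1) Each $k=\alpha\beta$ has exactly two successors, and both have colour $\beta$.
* (K2) If $\mathrm{col}(j)=\mathrm{col}(k)$, $j\to j'$, $k\to k'$ and $\mathrm{col}(j')=\mathrm{col}(k')$, then $j=k$.
* (K3) No directed cycle of $K$ has pairwise distinct colours. Hence no transversal contains an infinite walk of $K$.

**Proof.** (K1) is clear from the rule. For (K2), $j$ is the word $\mathrm{col}(j)\,\mathrm{col}(j')$ and $k$ is the word $\mathrm{col}(k)\,\mathrm{col}(k')$.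

For (K3) there are only three colours, so only lengths 1, 2, 3 matter. Length 1: a loop would be $\alpha\alpha\to\alpha\alpha$, forbidden by $f(\alpha\alpha)=\alpha$. Length 2: the cycle would be $\alpha\beta,\beta\alpha$ with $\alpha<\beta$, but $f(\alpha\beta)=\alpha$ forbids $\alpha\beta\to\beta\alpha$. Length 3: the colours are visited in the cyclic order $0,1,2$ or $0,2,1$. The first gives $01,12,20$, but $20\not\to01$ since $f(20)=1$. The second gives $02,21,10$, but $21\not\to10$ since $f(21)=0$.

An infinite walk inside a transversal repeats a vertex. A shortest segment of the walk between two visits to one vertex is a cycle through distinct vertices of the transversal, hence a cycle with pairwise distinct colours. $\square$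

(K2) says that a colour and the colour of a next step identify the vertex. (K1) and (K2) already hold for a much simpler graph; (K3) is the delicate one, and Section 5 shows why one cannot do without it.

## 4. What $\varphi$ says

**Lemma 2.** $\varphi$ holds at $s$ iff $01\preceq s$.

**Proof.** The nine vertices split into three transversals: $E_x=\{01,12,20\}$, $E_y=\{02,10,21\}$ and the diagonal $\{00,11,22\}$. The variable $x$ stands for "simulates the vertex of $E_x$ of my colour", $y$ for the same with $E_y$, and $U_\alpha$ handles the diagonal.

**Step 1: the intended sets solve the equations.** Fix a model. Let $X$ be the set of states simulating some vertex of $E_x$, and $Y$ the same for $E_y$. Each colour occurs exactly once in $E_x$ and once in $E_y$. So $c_\alpha\wedge X$ is the set of states simulating the colour-$\alpha$ vertex of $E_x$, and similarly for $Y$. The successors of $00$ are $01\in E_x$ and $02\in E_y$; those of $11$ are $12\in E_x$ and $10\in E_y$; those of $22$ are $20\in E_x$ and $21\in E_y$. By (1), $U_\alpha(X,Y)=\{s:\alpha\alpha\preceq s\}$. The edges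
$$01\to11,12;\quad 12\to20,22;\quad 20\to00,02;\qquad 02\to21,22;\quad 10\to00,01;\quad 21\to11,12$$
are exactly what the three brackets of $F$ and the three brackets of $G$ say. For example the first bracket of $F$ says: colour $0$, a successor simulating $11$, a successor of colour $1$ in $X$, that is, simulating $12$. By (1), $X=F(X,Y)$ and $Y=G(X,Y)$.

**Step 2: they are the largest solution.** Let $X'\subseteq F(X',Y')$ and $Y'\subseteq G(X',Y')$. Let $Z$ consist of all $(k,s)$ with $\mathrm{col}(k)=\mathrm{col}(s)$ and either $k\in E_x$, $s\in X'$, or $k\in E_y$, $s\in Y'$, together with all $(\alpha\alpha,s)$ with $s\in U_\alpha(X',Y')$. This is a simulation. If $k\in E_x$ has colour $\alpha$ and $s\in X'$ has colour $\alpha$, then $s\in F(X',Y')$ satisfies the bracket of $c_\alpha$, and by the list of edges this bracket provides, for each successor $k'$ of $k$, a successor $s'$ of $s$ with $(k',s')\in Z$. The case $k\in E_y$ is the same with $G$. For $(\alpha\alpha,s)$ use the two diamonds in $U_\alpha$. Now a state $s\in X'$ is paired in $Z$ with the vertex of $E_x$ of its colour, so $X'\subseteq X$. Likewise $Y'\subseteq Y$.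

**Step 3: the nested fixpoint computes the largest solution.** Let $H(x)=\nu y.G(x,y)$, $X_0=\nu x.F(x,H(x))$ and $Y_0=H(X_0)$. Then $X_0=F(X_0,Y_0)$ and $Y_0=G(X_0,Y_0)$, so $X_0\subseteq X$ by Step 2. Conversely $Y\subseteq G(X,Y)$ gives $Y\subseteq H(X)$, so by monotonicity $X\subseteq F(X,Y)\subseteq F(X,H(X))$, hence $X\subseteq X_0$. Thus $X=X_0$, and $\varphi$ defines $c_0\wedge X=\{s:01\preceq s\}$. $\square$

Only $x,y$ occur in $\varphi$, so $\varphi\in\mu\mathrm{ML}[2]$. It remains to prove Theorem 2.

## 5. Two colours are too few: a graph whose simulation property is a game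

A sensible first try is the smaller graph $K'$ with vertices $\alpha\beta$, $\alpha,\beta\in\{0,1\}$, edges $\alpha\beta\to\beta0,\beta1$, and $\mathrm{col}(\alpha\beta)=\alpha$ (encoded by $p$: true for $1$, false for $0$). Simulations are defined as before, for the graph $K'$ and this colouring. Properties (K1) and (K2) hold. But "$s$ simulates $01$" *is* expressible in $\mathrm{GL}$. Consider
$$\nu y.\bigl(\neg p\wedge\Diamond A\wedge\Diamond\,\nu x.((p\wedge\Diamond A)\wedge\Diamond x)\bigr),\qquad A=p\wedge\Diamond y\wedge\Diamond\,\nu x.((\neg p\wedge\Diamond y)\wedge\Diamond x).$$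
Here $y$, the first $\nu x$-formula, $A$, and the second $\nu x$-formula stand for $01$, $11$, $10$, $00$. We check this.

Let $Y_0$ be the set the formula defines. With $y$ interpreted by $Y_0$, let $N,A_0,M$ be the sets defined by the second $\nu x$-formula, by $A$, and by the first $\nu x$-formula. Then
$$Y_0=\neg p\wedge\Diamond A_0\wedge\Diamond M,\quad A_0=p\wedge\Diamond Y_0\wedge\Diamond N,\quad N=\neg p\wedge\Diamond Y_0\wedge\Diamond N,\quad M=p\wedge\Diamond A_0\wedge\Diamond M ,$$
so pairing $01,10,00,11$ with the elements of $Y_0,A_0,N,M$ gives a simulation, and every state of $Y_0$ simulates $01$. Conversely let $Z_k$ be the set of states that simulate $k$. From $Z_{00}\subseteq\neg p\wedge\Diamond Z_{01}\wedge\Diamond Z_{00}$ we get that $Z_{00}$ lies in the second $\nu x$-formula with $y=Z_{01}$. Hence $Z_{10}\subseteq A(Z_{01})$. From $Z_{11}\subseteq p\wedge\Diamond Z_{10}\wedge\Diamond Z_{11}$ we get that $Z_{11}$ lies in the first $\nu x$-formula with $y=Z_{01}$. So $Z_{01}$ is contained in the body of $\nu y$ evaluated at $y=Z_{01}$, and $Z_{01}\subseteq Y_0$.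

Each $\nu x$ here has the shape "exit formula $\wedge$ loop formula", where the loop formula $\Diamond x$ mentions only $x$. The normal form of the next section shows that such formulas are games. What went wrong is the loop $00\to00$: a single variable can follow an infinite walk through the one vertex $00$ (similarly $11$) without ever needing a second variable. With two letters this is unavoidable in this design, since $00$ needs two successors among $00,01$. With three letters one can forbid one successor of each vertex so that (K3) holds, and $K$ does this.

## 6. Game Logic as fixpoints with one variable at a time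

We need to know what $\mathrm{GL}$ can say in fixpoint terms.

**Definition.** For $V\subseteq\mathrm{Var}$ with $|V|\le1$ let $\mathcal G(V)$ be the smallest families of formulas (up to renaming of bound variables) with

* (G1) $\top,\bot$ and literals $r,\neg r$ ($r\in\mathrm{Prop}$) are in $\mathcal G(V)$; $x\in\mathcal G(\{x\})$;
* (G2) $\mathcal G(V)$ is closed under $\wedge,\vee,\langle b\rangle,[b]$ for $b\in\mathrm{Act}$ (where $[b]=\neg\langle b\rangle\neg$);
* (G3) if $\theta\in\mathcal G(V)$, $\beta\in\mathcal G(\{x\})$ and $x\notin V$, then $\mu x.(\theta\vee\beta)$ and $\nu x.(\theta\wedge\beta)$ are in $\mathcal G(V)$.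

In (G3) we regard $\mu x.(\theta\vee\beta)$ and $\nu x.(\theta\wedge\beta)$ as single constructors with two children $\theta$ (exit) and $\beta$ (loop). By induction, free variables of formulas in $\mathcal G(V)$ lie in $V$. Also $\mathcal G(\emptyset)\subseteq\mathcal G(\{x\})$: rename bound variables to avoid $x$.

For example $\nu x.((\neg p\wedge\Diamond y)\wedge\Diamond x)\in\mathcal G(\{y\})$, with $\theta=\neg p\wedge\Diamond y$ and $\beta=\Diamond x$. The formula of Section 5 is in $\mathcal G(\emptyset)$, once its outer fixpoint is read as $\nu y.(\top\wedge\cdots)$. In contrast, the clauses of $G$ in $\nu y.G(x,y)$ contain both variables, and (G3) does not apply as it stands.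

**Lemma 3 (substitution).** If $\chi\in\mathcal G(\{x\})$ and $\eta\in\mathcal G(V)$, then $\chi[\eta/x]\in\mathcal G(V)$.

**Proof.** Induction on $\chi$. Constants and literals are in every $\mathcal G(V)$; $x$ becomes $\eta$; (G2) is immediate. For $\nu z.(\theta\wedge\beta)\in\mathcal G(\{x\})$ rename $z$ so that $z\notin V\cup\{x\}$. Then $x$ is not free in $\beta\in\mathcal G(\{z\})$, so the result is $\nu z.(\theta[\eta/x]\wedge\beta)$, where $\theta[\eta/x]\in\mathcal G(V)$ by induction and $z\notin V$. The case of $\mu$ is the same. $\square$

**Lemma 4.** $\mathrm{GL}$ and $\mathcal G(\emptyset)$ have the same expressive power.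

**Proof.** Only the first inclusion is needed for Theorems 1 and 2.

**Step 1: from $\mathrm{GL}$ to $\mathcal G(\emptyset)$.** By recursion we define $\chi^{\pm}\in\mathcal G(\emptyset)$ for formulas and $\gamma^{\pm}\in\mathcal G(\{x\})$ for games such that $\chi^+\equiv\chi$, $\chi^-\equiv\neg\chi$ and, when $x$ is interpreted by a set $Q$, $\gamma^+$ defines $\langle\gamma\rangle Q$ and $\gamma^-$ defines $\langle\gamma^d\rangle Q=\neg\langle\gamma\rangle\neg Q$:

- $r^+=r$, $r^-=\neg r$, $(\neg\chi)^\pm=\chi^\mp$, $(\chi_1\vee\chi_2)^+=\chi_1^+\vee\chi_2^+$, $(\chi_1\vee\chi_2)^-=\chi_1^-\wedge\chi_2^-$, $(\langle\gamma\rangle\chi)^\pm=\gamma^\pm[\chi^\pm/x]$;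
- $b^+=\langle b\rangle x$, $b^-=[b]x$; $(\chi?)^+=\chi^+\wedge x$, $(\chi?)^-=\chi^-\vee x$; $(\gamma;\delta)^\pm=\gamma^\pm[\delta^\pm/x]$; $(\gamma\cup\delta)^+=\gamma^+\vee\delta^+$, $(\gamma\cup\delta)^-=\gamma^-\wedge\delta^-$; $(\gamma^d)^\pm=\gamma^\mp$;
- $(\gamma^*)^+=\mu z.(x\vee\gamma^+[z/x])$, $(\gamma^*)^-=\nu z.(x\wedge\gamma^-[z/x])$, with $z\neq x$.

Membership in $\mathcal G$ follows from (G1)–(G3) and Lemma 3; in the last line, $x\in\mathcal G(\{x\})$ is the exit and $\gamma^\pm[z/x]\in\mathcal G(\{z\})$ is the loop. The positive clauses are the equivalences of Section 2. For the negative ones: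

- $\neg\langle\gamma\rangle\chi=\langle\gamma^d\rangle\neg\chi$;
- test: $\neg(\chi\wedge\neg Q)=\neg\chi\vee Q$;
- composition: $\neg\langle\gamma\rangle\langle\delta\rangle\neg Q=\langle\gamma^d\rangle\neg\langle\delta\rangle\neg Q=\langle\gamma^d\rangle\langle\delta^d\rangle Q$;
- choice: $\neg(\langle\gamma\rangle\neg Q\vee\langle\delta\rangle\neg Q)=\langle\gamma^d\rangle Q\wedge\langle\delta^d\rangle Q$;
- dual: $\langle\gamma^{dd}\rangle Q=\langle\gamma\rangle Q$;
- iteration: $\neg\mu z.(\neg Q\vee\langle\gamma\rangle z)=\nu z.(Q\wedge\neg\langle\gamma\rangle\neg z)=\nu z.(Q\wedge\langle\gamma^d\rangle z)$.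

**Step 2: from $\mathcal G(\emptyset)$ to $\mathrm{GL}$.** For $\chi\in\mathcal G(\{x\})$ we give a game $\gamma_\chi$ with $\langle\gamma_\chi\rangle Q\equiv\chi[Q/x]$. Note $\langle(\bot?)^d\rangle Q=\neg(\bot\wedge\neg Q)\equiv\top$. For a literal or constant $\lambda$ take $\lambda?;(\bot?)^d$; for $x$ take $\top?$; for $\vee$ and $\wedge$ take $\gamma_1\cup\gamma_2$ and $(\gamma_1^d\cup\gamma_2^d)^d$; for $\langle b\rangle\chi$ and $[b]\chi$ take $b;\gamma_\chi$ and $b^d;\gamma_\chi$. For $\mu z.(\theta\vee\beta)$ take $\gamma_\beta^*;\gamma_\theta$, and for $\nu z.(\theta\wedge\beta)$ take $((\gamma_\beta^d)^*)^d;\gamma_\theta$, with $\gamma_\beta$ formed with respect to $z$. The last one is correct because, with $R=\langle\gamma_\theta\rangle Q$, $\neg\mu z.(\neg R\vee\neg\langle\gamma_\beta\rangle\neg z)=\nu z.(R\wedge\langle\gamma_\beta\rangle z)$. A sentence $\chi\in\mathcal G(\emptyset)\subseteq\mathcal G(\{x\})$ is equivalent to $\langle\gamma_\chi\rangle\top$. $\square$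

**Remark.** This normal form makes $\mathrm{GL}\subseteq\mu\mathrm{ML}[2]$ visible. Claim: every $\chi\in\mathcal G(\{x\})$ can be written, by renaming bound variables, with the variables $x,y$ only. For $\nu z.(\theta\wedge\beta)$ with $\theta\in\mathcal G(\{x\})$, rename $z$ to $y$. By induction $\theta$ can be written with $x,y$, with at most $x$ free, and $\beta\in\mathcal G(\{y\})$ can be written with $y,x$, with at most $y$ free. So $\nu y.(\theta\wedge\beta)$ is as wanted; $\mu$ is the same, and the other cases are immediate.

## 7. Evaluation games, and the type of a node

**The class $\mathcal C$.** Let $\mathcal C$ be the class of finite models with $R_b=\emptyset$ for $b\ne a$ and $V(r)=\emptyset$ for $r\notin\{p,q\}$. Over $\mathcal C$ we may replace $\langle b\rangle\chi$ by $\bot$ and $[b]\chi$ by $\top$ ($b\neq a$), and $r$ by $\bot$, $\neg r$ by $\top$ ($r\notin\{p,q\}$), and we stay inside $\mathcal G$. So over $\mathcal C$ only $\Diamond,\Box$ and literals over $p,q$ occur. We view $K$ as a model in $\mathcal C$: $R_a$ is the edge relation, $V(p)=\{\alpha\beta:\alpha=1\}$, $V(q)=\{\alpha\beta:\alpha=2\}$. The two meanings of $\mathrm{col}$ on $K$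 agree. All vertices of one colour satisfy the same literals over $p,q$.

**Evaluation games.** Let $\Phi\in\mathcal G(\emptyset)$ be such a formula, with bound variables renamed apart, so that each variable $x$ is bound at exactly one node $n_x$ of the syntax tree. Nodes are occurrences of subformulas; $\Phi$ also denotes the root. Positions of $\mathcal E(\Phi,\mathbb S)$ are pairs $(m,s)$ with $m$ a node and $s\in S$.

- Angel moves at $\vee$, at $\Diamond$, and at nodes $\mu x.(\theta\vee\beta)$, where she chooses $\theta$ or $\beta$.
- Demon moves at $\wedge$, at $\Box$, and at nodes $\nu x.(\theta\wedge\beta)$, where he chooses $\theta$ or $\beta$.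
- At $\Diamond m'$ and $\Box m'$ the mover chooses an $R_a$-successor $s'$, and play goes to $(m',s')$.
- From an occurrence of a variable $x$ play goes to $(n_x,s)$; we say it *passes* $x$.
- A player who cannot move loses. At literals and constants the play ends, and Angel wins iff they are true at $s$.

All moves go to children except variable moves, which go to ancestors. So an infinite play passes some variable infinitely often. Angel wins it iff, among these variables, the one with outermost binder is a $\nu$-variable. This outermost variable is unique. If two variables with incomparable binders are passed infinitely often, the play goes infinitely often from the subtree of one binder to that of the other. Each time it must jump to a common ancestor, so a variable bound at a common ancestor is also passed infinitely often.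

This is the usual parity evaluation game, and we use the textbook facts: $s\models\Phi$ iff Angel wins from $(\Phi,s)$, and the games are positionally determined. Winning is independent of finite prefixes, and whether Angel wins from $(m,t)$ depends only on the part of the model reachable from $t$.

**Definition (types).** The root has type $\emptyset$. Children of $\wedge,\vee,\Diamond,\Box$ nodes inherit the type. If $\nu x.(\theta\wedge\beta)$ or $\mu x.(\theta\vee\beta)$ has type $V$, then $\theta$ has type $V$ and $\beta$ has type $\{x\}$.

By definition of $\mathcal G$, a node of type $V$ carries a formula in $\mathcal G(V)$. So: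
$$\text{every variable in the subtree of }m\text{ is bound inside that subtree or is the variable of }\mathrm{type}(m). \tag{2}$$
For example in $\nu y.(\top\wedge\Diamond\nu x.(\Diamond y\wedge\Diamond x))$ the node $\nu x.(\cdots)$ and its exit $\Diamond y$ have type $\{y\}$, while its loop $\Diamond x$ has type $\{x\}$. Inside that loop, $y$ is out of reach until $x$ has been passed. Statement (2) is the only restriction on $\mathrm{GL}$ that the proof exploits.

## 8. Boxes and least fixpoints do not help

Assume for contradiction that a $\mathrm{GL}$ formula $\psi$ satisfies the two implications of Theorem 2 for $k_0$. By Lemma 4 and the remark on $\mathcal C$, there is $\Phi_0\in\mathcal G(\emptyset)$ equivalent to $\psi$ over $\mathcal C$, with bound variables renamed apart, containing only $\Diamond,\Box$ and literals over $p,q$. We shall replace it by a formula with only $\Diamond$ and $\nu$. Simulating a vertex is never harmed by extra successors, so we may add many "useless" successors everywhere, and these make the boxes predictable.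

**Step 1: a supply of useless successors.** Let $\mathcal N$ be the class of pointed models $(\mathbb T,t)$, $\mathbb T\in\mathcal C$, such that $t$ simulates no vertex of $K$. "Angel wins from $(m,t)$" refers to $\mathcal E(\Phi_0,\mathbb T)$. For each node $m$ of $\Phi_0$ choose, if it exists, one $(\mathbb T,t)\in\mathcal N$ where Angel does not win from $(m,t)$, and, if it exists, one where she does. Let $J$ be the finite disjoint union of the chosen models; the chosen points are its *roots*. For $\mathbb S\in\mathcal C$ let $\mathbb S^J\in\mathcal C$ be $\mathbb S\uplus J$ plus $R_a$-edges from every state of $\mathbb S$ to every root. What is reachable from a root $t$ of $\mathbb T$ is the same in $\mathbb S^J$ as in $\mathbb T$. So the winner from $(m,t)$ and the vertices simulated by $t$ (namely none) are also the same.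

**Step 2: the box-free formula.** Let $\Phi_1$ arise from $\Phi_0$ by replacing

- $\Box m'$ by $\top$ if Angel wins from $(m',t)$ for all $(\mathbb T,t)\in\mathcal N$, and by $\bot$ otherwise;
- $\Diamond m'$ by $\top$ if Angel wins from $(m',t)$ for some $(\mathbb T,t)\in\mathcal N$; otherwise $\Diamond m'$ is kept.

For nested candidates the outermost replacement counts. Constants are in every $\mathcal G(V)$, so $\Phi_1\in\mathcal G(\emptyset)$. It has no boxes, and its nodes are nodes of $\Phi_0$.

**Step 3: $K,k_0\models\Phi_1$.** In $K^J$ the identity on $K$ is a simulation, so $k_0\preceq k_0$ and $K^J,k_0\models\psi$, hence $K^J,k_0\models\Phi_0$. Let Angel follow in $\mathcal E(\Phi_1,K)$ a positional winning strategy for $\mathcal E(\Phi_0,K^J)$ from $(\Phi_0,k_0)$. All positions reached are winning for her in the latter game.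

- If $\Box m'$ was replaced by $\bot$, then for some root $t$ Angel does not win from $(m',t)$. Demon could move there from $(\Box m',k)$, so that position is never reached.
- At a node replaced by $\top$ she wins at once.
- For a kept $\Diamond m'$, Angel wins from $(m',t)$ for no root $t$. So her move stays in $K$.
- Literals reached are true, and infinite plays are plays of $\mathcal E(\Phi_0,K^J)$ consistent with her winning strategy.

So she wins.

**Step 4: if $\mathbb S\in\mathcal C$ and $\Phi_1$ holds at a state $s$ of $\mathbb S$, then some state of $\mathbb S$ simulates some vertex of $K$.** Suppose not. Let $Z$ be a simulation of $K$ in $\mathbb S^J$. Edges leaving $S$ within $\mathbb S^J$ go to roots, and roots simulate nothing, so for $(k,u)\in Z$ with $u\in S$ the required successors of $u$ lie in $S$. Hence $Z\cap(K\times S)$ is a simulation in $\mathbb S$, and by assumption it is empty. So in $\mathbb S^J$ no state of $S$ and no root simulates a vertex: $(\mathbb S^J,u)\in\mathcal N$ for all these $u$.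

Now let Angel play $\mathcal E(\Phi_0,\mathbb S^J)$ from $(\Phi_0,s)$ by her winning strategy for $\mathcal E(\Phi_1,\mathbb S)$, as long as no replaced node is reached; until then the play stays in $S$. If no replaced node is ever reached, she wins. Nodes replaced by $\bot$ are not reached. At a $\Box m'$ replaced by $\top$, Demon moves to some $u'$, which is in $S$ or is a root. So $(\mathbb S^J,u')\in\mathcal N$, and by the choice of $\top$ Angel wins from $(m',u')$. At a $\Diamond m'$ replaced by $\top$, Angel moves to a root $t$ where she wins from $(m',t)$; such a root was chosen in Step 1. So $\mathbb S^J,s\models\Phi_0$, that is, $\mathbb S^J,s\models\psi$. By the second implication for $\psi$, $s$ simulates some vertex in $\mathbb S^J$, a contradiction.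

**Step 5: removing $\mu$.** In $\Phi_1$ replace, from inside out, each $\mu x.(\theta\vee\beta)$ by $B_9$, where $B_0=\bot$ and $B_{i+1}=\theta\vee\beta[B_i/x]$. By Lemma 3 this stays in $\mathcal G$. All formulas are monotone in their variables and finite approximants lie below the least fixpoint, so the new formula $\Phi_2$ implies $\Phi_1$ on all models. On $K$ it is equivalent to $\Phi_1$: under every assignment, the increasing approximants of a least fixpoint on the nine-element set $K$ are stationary after at most 9 steps from $\emptyset$.

Write $\Phi=\Phi_2$, with bound variables renamed apart. We have reached: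
$$K,k_0\models\Phi; \tag{3}$$
$$\text{if }\mathbb S\in\mathcal C\text{ and }\Phi\text{ holds somewhere in }\mathbb S,\text{ then some state of }\mathbb S\text{ simulates some vertex of }K. \tag{4}$$
$\Phi\in\mathcal G(\emptyset)$ is built from constants, literals over $p,q$, variables, $\wedge,\vee,\Diamond$ and $\nu x.(\theta\wedge\beta)$. In particular every infinite play of an evaluation game of $\Phi$ is won by Angel.

The rest of the proof contradicts (4): we build a model in $\mathcal C$ where $\Phi$ holds at a state but nothing is simulated.

## 9. Copying a strategy, and the formula that defeats the copy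

Let $\sigma$ be a positional winning strategy of Angel in $\mathcal E(\Phi,K)$ from $(\Phi,k_0)$; it exists by (3). Let $P$ be the set of positions reachable under $\sigma$, and let
$$A=\{(n,k)\in P:\ n\text{ is the child of a }\Diamond\text{-node}\}\cup\{(\Phi,k_0)\}.$$

The natural candidate for a sparse model of $\Phi$ keeps only what $\sigma$ uses. Take the elements of $A$ as states, give $(n,l)$ the colour of $l$, and draw an edge $(n,l)\to(n',k')$ if play under $\sigma$ can get from $(n,l)$, without a modal step, to some $(\Diamond n',l)$ with $\sigma(\Diamond n',l)=(n',k')$. Then $\Phi$ holds at $(\Phi,k_0)$: Angel copies $\sigma$, and infinite plays are hers.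

But this model may simulate vertices. Take $\Phi=\nu x.(\top\wedge(\Diamond x\wedge\Diamond x))\in\mathcal G(\emptyset)$ and $k_0=01$. Let $\sigma$ send the first $\Diamond x$ at $k$ to one successor of $k$ and the second $\Diamond x$ to the other. From $(n,l)$ both diamonds are reached, so there is an edge to a state $(\cdot,l')$ for each of the two successors $l'$ of $l$. Hence all pairs $(l,(n,l))$ form a simulation. The copy is as rich as $K$, although $\Phi$ says no more than $\nu x.\Diamond x$.

The formula gets its richness from knowledge it does not have. When play passes $x$ in this example, the current vertex can be any of the three of its colour: from $01$ we reach $11,12$, then $10,20,22$, then $00,01,02,21$, so every vertex is reached at an occurrence of $x$. A model in which Angel continues, after passing $x$ at $l$, *as if the vertex were another vertex $r$ of the same colour* would satisfy $\Phi$ just as well. This motivates the following notation.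

**Definition.** For a variable $x$ and a colour $c$ put
$$D(x,c)=\{k:\mathrm{col}(k)=c,\ (m,k)\in P\text{ for some occurrence }m\text{ of }x\},\qquad D_x=\{k:D(x,\mathrm{col}(k))=\{k\}\}.$$

So $k\in D_x$ iff the variable $x$ together with the colour of the state determines $k$. Two facts: if $k\in D(x,c)$, then $(n_x,k)\in P$; and each $D_x$ is a transversal, since if $k,k'\in D_x$ have the same colour $c$, then $\{k\}=D(x,c)=\{k'\}$. In the example $D_x=\emptyset$.

If $k\notin D_x$ when $x$ is passed at $k$, we are free to redirect. If $k\in D_x$, we are not. The next section shows that with types as in (2) and with (K3), $\Phi$ cannot force us along forever without giving us an opportunity to redirect.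

## 10. A game about remembering the vertex

**The game $\mathfrak G$.** Positions are the elements of $A$. At $(n,k)$ Spoiler chooses a successor $k'$ of $k$ in $K$. Duplicator must give a *legal answer* $(n',k')$. It is witnessed by a finite path of positions in $P$ starting at $(n,k)$, with $K$-component constantly $k$, ending in some $(\Diamond n',k)$ with $\sigma(\Diamond n',k)=(n',k')$. The path follows the moves of the evaluation game, with $\sigma$ at $\vee$-nodes and an arbitrary choice at $\wedge$- and $\nu$-nodes, and it passes a variable $x$ only if $k\in D_x$. The next position is $(n',k')\in A$. Duplicator loses if she has no legal answer; she wins infinite plays.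

In the example of Section 9, Duplicator can answer once from $(\Phi,k_0)$, but at the next position $(x,k)$ she would have to pass $x$ with $k\notin D_x=\emptyset$. She loses.

**Winning regions.** Let $L_0=\emptyset$, and let $L_{i+1}$ be the set of $(n,k)\in A$ for which there is $k\to k'$ such that all legal answers to $k'$ lie in $L_i$. Let $W=A\setminus\bigcup_iL_i$. If $(n,k)\in W$ and $k\to k'$, there is a legal answer $(n',k')\in W$: otherwise all legal answers to $k'$ lie in $\bigcup_iL_i$, hence, $A$ being finite and the $L_i$ increasing, in some $L_i$, and $(n,k)\in L_{i+1}$. On $A\setminus W$ let Spoiler play a $k'$ that witnesses the least $i$ with $(n,k)\in L_{i+1}$. The rank decreases, so all plays are finite.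

**Lemma 5.** $W=\emptyset$.

**Proof.** For a node $m$ write $D_m=D_z$ if $\mathrm{type}(m)=\{z\}$, and $D_m=\emptyset$ if $\mathrm{type}(m)=\emptyset$. We show by induction on the size of the subtree of $m$:

> $(\mathrm P_m)$ if $(n,k)\in W$ and $n$ lies in the subtree of $m$, then $k\in D_m$.

For $m$ the root, $D_m=\emptyset$ and all nodes are in its subtree, so $(\mathrm P_m)$ says $W=\emptyset$.

**Step 1: legal paths stay below $m$.** Let $n$ be in the subtree of $m$ and $k\notin D_m$. A legal path from $(n,k)$ cannot pass the type variable of $m$. By (2) all other variables in this subtree are bound inside it. So the path stays in the subtree of $m$, and it ends at a $\Diamond$-node of this subtree. The answer $n'$ is the child of that node; in particular $n'$ lies in the subtree of a child of $m$.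

**Step 2: $m$ is a literal or constant.** From $(m,k)$ there are no legal answers, but $k$ has successors. So $(m,k)\notin W$.

**Step 3: $m$ is a variable $z$.** Its type is $\{z\}$. If $(m,k)\in W$, there is a legal answer, and any legal path from $(m,k)$ first passes $z$. So $k\in D_z=D_m$.

**Step 4: $m=m_1\wedge m_2$, $m_1\vee m_2$ or $\Diamond m_1$.** Children have the same type as $m$, so for $n\neq m$ the induction hypothesis for the child above $n$ gives $k\in D_m$. Let $n=m$, $(m,k)\in W$, and suppose $k\notin D_m$. Let $k_1\neq k_2$ be the successors of $k$; they have the same colour by (K1). As $(m,k)\in W$, there are legal answers $(n_1,k_1),(n_2,k_2)\in W$ to them, and by Step 1 each $n_i$ lies in the subtree of a child of $m$. By the induction hypothesis $k_1,k_2\in D_m$. But $D_m$ is a transversal, a contradiction.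

**Step 5: $m=\nu x.(\theta\wedge\beta)$.** Here $D_\theta=D_m$ and $D_\beta=D_x$. Suppose $(n_0,l_0)\in W$ with $n_0$ in the subtree of $m$ and $l_0\notin D_m$. Given $(n_i,l_i)\in W$ with $n_i$ in the subtree of $m$ and $l_i\notin D_m$, let Spoiler choose a successor $l_{i+1}\notin D_m$ of $l_i$. This is possible: the two successors have the same colour, so at most one is in the transversal $D_m$. Choose a legal answer $(n_{i+1},l_{i+1})\in W$. By Step 1, $n_{i+1}$ lies in the subtree of $\theta$ or of $\beta$. The first is impossible by $(\mathrm P_\theta)$, since $l_{i+1}\notin D_m=D_\theta$. So by $(\mathrm P_\beta)$ we get $l_{i+1}\in D_x$. Thus $l_1\to l_2\to\cdots$ is an infinite walk inside the transversal $D_x$, contradicting (K3). $\square$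

Step 5 is where (K3) is used. For the graph $K'$ of Section 5 it would give no contradiction, because $00\to00\to\cdots$ is an infinite walk in the transversal $\{00\}$. Note also where the shape of $\mathrm{GL}$ entered: each node $m$ has only one transversal $D_m$ to worry about, by (2).

Since $W=\emptyset$, Spoiler has a positional strategy $e:A\to K$, with $e(n,k)$ a successor of $k$, such that
$$\text{no infinite play of }\mathfrak G\text{, from any position, is consistent with }e. \tag{5}$$

## 11. The redirected model

We now improve the naive copy of Section 9 by redirections. There is one danger. After a redirection from $l$ to $r$, a state named $l$ also acts as $r$, so it might simulate $r$. The remedy is a bit $b$: only states with $b=1$ redirect, and an edge leads to a $b=1$ state only if its target vertex is the one that Spoiler's strategy $e$ asks for. An answer to Spoiler's move that carries a wrong name then has no redirection with which to repair it.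

**Step 1: states and carries.** States are the triples $s=(n,l,b)$ with $(n,l)\in A$ and $b\in\{0,1\}$; $p,q$ hold at $s$ exactly as at $l$ in $K$, and all other letters are false. Whenever $l\in D(x,\mathrm{col}(l))\neq\{l\}$, fix $r_x(l)\in D(x,\mathrm{col}(l))\setminus\{l\}$. Let $Q(s)$ be the least set containing $(n,l)$ such that for $(m,j)\in Q(s)$:

* if $m=m_1\wedge m_2$, then $(m_1,j),(m_2,j)\in Q(s)$; if $m=\nu x.(\theta\wedge\beta)$, then $(\theta,j),(\beta,j)\in Q(s)$; if $m$ is a disjunction, then $\sigma(m,j)\in Q(s)$;
* if $m$ is an occurrence of $x$: if $b=1$, $j=l$ and $D(x,\mathrm{col}(l))\neq\{l\}$, then $(n_x,r_x(l))\in Q(s)$ (*redirection*); otherwise $(n_x,j)\in Q(s)$.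

The vertices $j$ occurring in $Q(s)$ are the *carries* of $s$.

**Step 2: $Q(s)\subseteq P$, so that $\sigma$ and $r_x$ are defined where we use them.** Induct on the generation of $Q(s)$. We have $(n,l)\in A\subseteq P$. The clauses for $\wedge,\nu,\vee$ and the non-redirecting variable clause follow moves of the evaluation game consistent with $\sigma$, so they stay in $P$. For a redirection, $(m,l)\in P$ gives $l\in D(x,\mathrm{col}(l))$, so $r_x(l)$ is defined; and $r_x(l)\in D(x,\mathrm{col}(l))$ gives $(n_x,r_x(l))\in P$. Since $r_x(l)$ has the colour of $l$, all carries of $s$ have colour $\mathrm{col}(l)=\mathrm{col}(s)$.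

**Step 3: edges.** Put $e(s,l)=e(n,l)$, and for $j\in K$, $j\neq l$, let $e(s,j)$ be any fixed successor of $j$. For each $(\Diamond n',j)\in Q(s)$ with $\sigma(\Diamond n',j)=(n',k')$ put an $R_a$-edge
$$s\longrightarrow(n',k',b'),\qquad b'=1\text{ iff }k'=e(s,j).$$
We say this edge is *generated by carry $j$*. Here $(n',k')\in A$, since $(\Diamond n',j)\in P$. There are no other edges. Call the model $\mathbb S$; it is finite, and $\mathbb S\in\mathcal C$.

**Step 4: $\Phi$ holds in $\mathbb S$ at $(\Phi,k_0,1)$.** In $\mathcal E(\Phi,\mathbb S)$ Angel keeps the invariant: at position $(m,s)$ we have $(m,j)\in Q(s)$ for some $j$, which she remembers. Initially $j=k_0$. At $\wedge$- and $\nu$-nodes the invariant is preserved by the closure conditions, whatever Demon does. At a variable $x$ play moves to $(n_x,s)$, and $(n_x,j)$ or $(n_x,r_x(j))$ is in $Q(s)$; she updates her memory. At $\vee$ she follows $\sigma(m,j)$. At $m=\Diamond n'$ with $\sigma(\Diamond n',j)=(n',k')$ she uses the corresponding edge to $s'=(n',k',b')$, and $(n',k')\in Q(s')$ by definition. If a literal or constant $m$ is reached at $(m,s)$, then $(m,j)\in P$ and $\sigma$ is winning, so $m$ is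 true at $j$ in $K$. Now $s$ copies the values of $p,q$ from $l$, and $\mathrm{col}(l)=\mathrm{col}(j)$, and vertices of $K$ of one colour agree on $p,q$. So $m$ is true at $s$. (For colour $2$ it matters that $s$ copies from $K$: the formula $c_2=q$ alone does not determine $p$.) Infinite plays are won by Angel, because $\Phi$ has no $\mu$.

It remains to show that no state of $\mathbb S$ simulates a vertex of $K$. Suppose $k\preceq s$ with $s=(n,l,b)$.

**Step 5: an answer to a move from $k$ is generated by carry $k$ and by no other carry; in particular $k$ is a carry of $s$.** Let $k\to k'$, $sR_as'$, $k'\preceq s'$, and let the edge be generated by carry $j$, with $s'=(n',k'',b')$ and $j\to k''$. Then $\mathrm{col}(j)=\mathrm{col}(s)=\mathrm{col}(k)$ and $\mathrm{col}(k'')=\mathrm{col}(s')=\mathrm{col}(k')$. So $j=k$ by (K2). Since $k$ has successors and $k\preceq s$, such an answer exists, and $k$ is a carry of $s$.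

**Step 6: Spoiler's move must be answered by a state of the right name with bit $1$.** Take $k'=e(s,k)$ in Step 5, with answer $s'=(n',k'',b')$, $k'\preceq s'$. The edge is generated by carry $k$, so $b'=1$ iff $k''=e(s,k)=k'$. If $k''\neq k'$, then $b'=0$. A state with bit $0$ never redirects, so the only carry of $s'$ is $k''$, and $k'$ is not a carry of $s'$. This contradicts Step 5 applied to $k'\preceq s'$. Hence $k''=k'$ and $b'=1$: $s'=(n',k',1)$ with $k'\preceq s'$.

**Step 7: an infinite play of $\mathfrak G$ against $e$.** By Step 6 there is a state $s_1=(n_1,k_1,1)$ with $k_1\preceq s_1$. Apply Steps 5 and 6 to $s_1$ with $k=k_1$. We get $k_2=e(s_1,k_1)=e(n_1,k_1)$ and $s_2=(n_2,k_2,1)$ with $k_2\preceq s_2$, where the edge $s_1\to s_2$ is generated by some $(\Diamond n_2,k_1)\in Q(s_1)$ with $\sigma(\Diamond n_2,k_1)=(n_2,k_2)$.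

How did $(\Diamond n_2,k_1)$ get into $Q(s_1)$? The carry changes only by a redirection, which takes $k_1$ to some $r\neq k_1$; from then on the carry differs from $k_1$, so no clause redirects again and the carry never changes again. So $(\Diamond n_2,k_1)$ is derived from $(n_1,k_1)$ by a path with constant carry $k_1$. This path lies in $P$ by Step 2, follows $\sigma$ at $\vee$, and contains no redirection. As $s_1$ has bit $1$ and the carry is its own vertex $k_1$, each variable $x$ passed on the path satisfies $D(x,\mathrm{col}(k_1))=\{k_1\}$, that is, $k_1\in D_x$. Hence $(n_2,k_2)$ is a legal answer in $\mathfrak G$ to Spoiler's move $k_2=e(n_1,k_1)$ at $(n_1,k_1)$.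

The state $s_2=(n_2,k_2,1)$ with $k_2\preceq s_2$ is of the same kind as $s_1$, so we can iterate. We obtain an infinite play of $\mathfrak G$ consistent with $e$, contradicting (5).

So $\mathbb S\in\mathcal C$ satisfies $\Phi$ at a state, but no state of $\mathbb S$ simulates a vertex of $K$. This contradicts (4) and proves Theorem 2. Together with Lemma 2, Theorem 1 follows as explained in Section 1. $\blacksquare$

**Remark.** The hypothesis on $\psi$ was applied only to models in $\mathcal C$, so inseparability holds already over $\mathcal C$, for every non-empty $\mathrm{Act}$. As both logics are closed under negation, the negation of $\varphi$, a sentence of $\mu\mathrm{ML}[2]$ which in negation normal form uses only $\Box$ and $\mu$, is not equivalent to a $\mathrm{GL}$ formula either.
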